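# Sets of minimal indices need not be truth-table equivalent

## 1. Numberings, minimal indices, truth-table conditions, counters

All functions are partial recursive functions of one variable. We write $\emptyset$ for the nowhere defined function, $\bar c$ for the total constant function with value $c$, and $\bar c|r$ for the restriction of $\bar c$ to $\{0,\dots,r-1\}$. An arrow $\downarrow$ or $\uparrow$ says that a value is defined or undefined.

**Definition 1 (acceptable numberings).** A numbering $\varphi=\{\varphi_x\}$ is *computable* if $(x,y)\mapsto\varphi_x(y)$ is partial recursive. It is *acceptable* (also called uniform effective, or Gödel) if moreover for every computable numbering $\psi$ there is a total computable $t$ with $\psi_j=\varphi_{t(j)}$ for all $j$.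

Example. The numbering with $\psi_x=\emptyset$ for all $x$ is computable and not acceptable, since an acceptable numbering lists every partial recursive function. From now on fix one acceptable numbering $(f_j)_{j\in\omega}$. If $\varphi$ is computable and $f_j=\varphi_{t(j)}$ with $t$ computable, then $\varphi$ is acceptable: given $\psi$, write $\psi_j=f_{u(j)}$ with $u$ computable, and then $\psi_j=\varphi_{t(u(j))}$. So $\varphi_{2x}=\emptyset$, $\varphi_{2x+1}=f_x$ is acceptable. Every numbering we build will be of this kind: we list the $f_j$ at computable places and fill the other places as we like. We call the indices of such a numbering *positions*, and say that position $x$ *carries* $\varphi_x$.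

**Definition 2 (minimal indices).** $M_\varphi=\{x\mid(\forall y)(\varphi_x=\varphi_y\Rightarrow x\le y)\}$. Equivalently, $x\in M_\varphi$ iff $\varphi_y\ne\varphi_x$ for all $y<x$.

Example. If $\varphi_0=\emptyset$, $\varphi_1=\bar 0|3$, $\varphi_2=\emptyset$, $\varphi_3=\bar 0$, then $0,1,3\in M_\varphi$ and $2\notin M_\varphi$. Every function has exactly one index in $M_\varphi$.

**Definition 3 (reducibilities).** $B\le_mC$ means that there is a total computable $g$ with $x\in B\iff g(x)\in C$. A *Boolean condition* is a finite Boolean combination of statements "$p\in C$" about an oracle $C$; the numbers $p$ are its *queries*, and $C\models\sigma$ says that $C$ satisfies $\sigma$. $B\le_{tt}C$ means that there is a total computable $\tau$, whose values are codes of Boolean conditions, with $x\in B\iff C\models\tau(x)$. $B\le_{wtt}C$ means that $B$ is computable from $C$ by a procedure whose queries on input $x$ are bounded by a computable function of $x$. Each $\equiv$ means reducibility in both directions.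

Example. $\tau(x)=$ "$2x\in C$ or $2x+1\notin C$" is a truth-table reduction of some set to $C$. The difference from $\le_{wtt}$ is that in a tt-reduction the answer for *every* pattern of oracle bits is written down in advance, while a wtt-computation may run forever on a wrong oracle. Clearly $\le_m$ implies $\le_{tt}$, and $\le_{tt}$ is transitive (substitute conditions into conditions).

**Definition 4 ($\Sigma_2$ sets and counters).** $S$ is $\Sigma_2$ if $S=\{x:\exists a\,\forall b\,Q(x,a,b)\}$ with $Q$ computable. Given $Q$, the *counter* $N_S(x,t)$ is the least $a\le t$ such that $Q(x,a,b)$ for all $b\le t$, and $t$ if there is none.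

The counter is computable. It is nondecreasing in $t$: an $a\le t$ that passes the test at $t+1$ also passes it at $t$, so $N_S(x,t+1)$ is either such an $a\ge N_S(x,t)$, or $t+1$. Also
$$\lim_tN_S(x,t)<\infty\iff x\in S .$$
Indeed, if $\forall b\,Q(x,a,b)$ then $N_S(x,t)\le a$ for $t\ge a$; if $x\notin S$, each $a$ is refuted by some $b$, so the limit is infinite.

Example. Let $S=\{x:\mathrm{dom}\,f_x\text{ finite}\}$ and let $Q(x,a,b)$ say "if $b>a$, then no new argument is added to $\mathrm{dom}\,f_x$ at stage $b$ of an enumeration". Then $N_S(x,t)$ is the last stage $\le t$ at which an argument appeared (or $0$).

$K$ is the halting set, and $E$ is a fixed $m$-complete $\Sigma_2$ set, so $E\equiv_m\emptyset''$. We use two textbook facts: sets that are c.e. in $\emptyset'$ are $\Sigma_2$, uniformly (Post's theorem), and the recursion theorem.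

**Fact 0.** $M_\varphi$ is $\Sigma_2$, uniformly in an index of the computable numbering $\varphi$. Hence $M_\varphi\le_mE$.

*Proof.* $\varphi_x\ne\varphi_y$ iff there are $n,v,s$ such that for all $t$: in $s$ steps one of $\varphi_x(n),\varphi_y(n)$ gives $v$, and in $t$ steps the other does not give $v$. This is $\Sigma_2$. And $x\in M_\varphi$ is the conjunction of these statements over the finitely many $y<x$; a bounded quantifier in front of $\exists a\forall b$ is absorbed by guessing the finitely many $a$'s at once. $\square$

## 2. Meyer's questions on $M_\varphi$ for different numberings

How much does the set of minimal indices depend on the numbering? A. Meyer showed that $M_\varphi$ is of Turing degree $0''$ for every acceptable $\varphi$, so for Turing reducibility it does not depend on $\varphi$ at all. For finer reducibilities it does. P. Young showed that in general $M_\varphi$ and $M_{\varphi'}$ need not be $1$-equivalent. J. Kinber showed that there are acceptable $\varphi,\varphi'$ with $M_\varphi$ and $M_{\varphi'}$ incomparable with respect to bounded truth-table reducibility, and there also exist acceptable $\varphi,\varphi'$ with $M_\varphi,M_{\varphi'}$ incomparable with respect to conjunctive reducibility. In particular, Meyer's first question, whether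 $M_\varphi\equiv_mM_{\varphi'}$ for all acceptable $\varphi,\varphi'$, has a negative answer. Meyer's second question, taken from "Lecture Notes in Computer Science" (http://raganwald.github.io/assets/fractran/Mathematical-Foundations-of-Computer-Science-1979-Proceedings-8th-Symposium-Olomouc-Czechoslovakia-September-3-7-1979.pdf), is:

*Is $M_\varphi\equiv_{tt}M_{\varphi'}$ for all acceptable numberings $\varphi$ and $\varphi'$?*

The answer is no. It comes from two theorems.

**Theorem 1.** There is an acceptable $\varphi'$ with $E\le_{tt}M_{\varphi'}$. Hence $M_{\varphi'}\equiv_{tt}\emptyset''$, and $M_\varphi\le_{tt}M_{\varphi'}$ for every acceptable $\varphi$.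

**Theorem 2.** There are an acceptable $\varphi$ and a c.e. set $A$ with $A\not\le_{tt}M_\varphi$. Hence $K\not\le_{tt}M_\varphi$.

**Corollary (answer).** For these numberings $M_{\varphi'}\not\le_{tt}M_\varphi$, so $M_\varphi\not\equiv_{tt}M_{\varphi'}$.

*Proof.* A c.e. set is $\Sigma_2$, so $A\le_mE$. If $M_{\varphi'}\le_{tt}M_\varphi$, then $A\le_mE\le_{tt}M_{\varphi'}\le_{tt}M_\varphi$, against Theorem 2. $\square$

Two further results, not needed for the answer, are proved in the last two sections.

**Proposition 4.** For every acceptable $\varphi$, $K\le_{wtt}M_\varphi$. (So "tt" in $K\not\le_{tt}M_\varphi$ cannot be replaced by "wtt".)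

**Theorem 3.** There are acceptable numberings $\varphi^0,\varphi^1,\dots$ and c.e. sets $A^0,A^1,\dots$ with $A^c\le_{tt}M_{\varphi^c}$ for all $c$, and $A^b\not\le_{tt}M_{\varphi^c}$ for all $b\ne c$. Hence the sets $M_{\varphi^c}$ are pairwise tt-incomparable and $K\not\le_{tt}M_{\varphi^c}$ for all $c$.

## 3. Shifts, doublings and interleavings

Some changes of numbering are harmless. If $\varphi'_{2x}=\varphi'_{2x+1}=\varphi_x$, then $2x\in M_{\varphi'}\iff x\in M_\varphi$ and no odd number is in $M_{\varphi'}$, so the two sets are $m$-equivalent. If $\varphi'_0=\emptyset$ and $\varphi'_{x+1}=\varphi_x$, let $a$ be the least $\varphi$-index of $\emptyset$. Then $0\in M_{\varphi'}$, and $x+1\in M_{\varphi'}$ iff $x\in M_\varphi$ and $x\ne a$, so the sets are tt-equivalent.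

Now interleave with a computable numbering $\psi$: $\varphi'_{2x}=\varphi_x$, $\varphi'_{2x+1}=\psi_x$. Then
$$2x\in M_{\varphi'}\iff x\in M_\varphi\ \text{and}\ \varphi_x\notin\{\psi_0,\dots,\psi_{x-1}\}.$$
A direct translation stops at the second condition. To express it by a Boolean condition on $M_\varphi$ we would have to decide equalities $\varphi_u=\varphi_v$. The set $M_\varphi\cap[0,u]$ contains the least index of $\varphi_u$, but the bits of $M_\varphi$ do not say *which* of its elements that is. This suggests that one can hide information in such interleavings. We now make $M_{\varphi'}$ as rich as possible and then, with much more work, $M_\varphi$ poor.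

## 4. Coding a complete $\Sigma_2$ set into $M_{\varphi'}$

**Step 1: the numbering.** The purpose is to attach to each $e$ a few positions of which one is minimal exactly if $e\in E$. Let $\langle\cdot,\cdot,\cdot\rangle$ be a computable injection that is increasing in its third argument. Put $\varphi'_0=\bar0$. Then come blocks $e=0,1,\dots$; block $e$ consists of positions with functions $h_{e,0},\dots,h_{e,e}$, followed by a position with $f_e$. Here $h_{e,i}$ takes the value $0$ on $[0,\langle e,i,N_E(e,t)\rangle+1)$ for all $t$ and is undefined elsewhere. The numbering $\varphi'$ is computable and contains $f_e$ at a computable place, so it is acceptable.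

**Step 2: the case $e\notin E$.** We show that no $h$-position of block $e$ is minimal. The counter tends to infinity, so $h_{e,i}=\bar0=\varphi'_0$ for all $i\le e$.

**Step 3: the case $e\in E$.** We show that some $h$-position of block $e$ is minimal. The counter has a finite limit $n$, so $h_{e,i}=\bar0|(\langle e,i,n\rangle+1)$ is finite. By injectivity of $\langle\cdot,\cdot,\cdot\rangle$ these $e+1$ functions are distinct from each other and from all finite $h_{e',i'}$ with $e'<e$; they also differ from $\bar0$, hence from the infinite $h_{e',i'}$. The only other functions at earlier positions are $f_0,\dots,f_{e-1}$, and these can equal at most $e$ of the $e+1$ functions. So at least one $h_{e,i}$ differs from all functions at positions before block $e$ and from the other $h$'s of its block, and its position is in $M_{\varphi'}$.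

**Step 4: conclusion.** Thus $e\in E$ iff at least one $h$-position of block $e$ is in $M_{\varphi'}$. The right-hand side is a Boolean condition computable from $e$, so $E\le_{tt}M_{\varphi'}$. By Fact 0, $M_\varphi\le_mE\le_{tt}M_{\varphi'}$ for every acceptable $\varphi$; with $\varphi=\varphi'$ and $E\equiv_m\emptyset''$ we get $M_{\varphi'}\equiv_{tt}\emptyset''$. This proves Theorem 1. $\square$

Keep one device from this proof: a function $\bar c|r$ whose length $r$ is driven by a counter is finite if a $\Sigma_2$ event happens, and becomes $\bar c$ otherwise. If an earlier position carries $\bar c$ and no earlier position carries the finite function, then the position is in $M$ exactly if the event happens.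

## 5. Counting low positions, and where counting stops

For Theorem 2 let $(\tau_e)$ list all partial recursive functions, with values read as Boolean conditions. We build $\varphi$ and a c.e. set $A$ with the requirements
$$P_e:\quad\tau_e\text{ total}\ \Rightarrow\ A\ne\{x:M_\varphi\models\tau_e(x)\}.$$

The case of few positions can be done by hand. Let $D$ be a finite set of positions over which we have no control, and suppose the conditions $\tau_e(x)$ query only positions in $D$. Take $N=|D|+1$ witnesses $x_1,\dots,x_N$. The tuple of truth values of $\tau_e(x_1),\dots,\tau_e(x_N)$ is a function of $M_\varphi\cap D$, so at most $2^{|D|}$ of the $2^{N}$ tuples can occur. Choose $\beta\in\{0,1\}^N$ that does not occur and enumerate $x_i$ into $A$ iff $\beta_i=1$. Then $P_e$ holds, and we never needed to know $M_\varphi\cap D$.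

The first general approach is to take more witnesses than queried positions. It fails because the queries are known only after the witnesses: each new witness may bring a new query. If $\tau_e(x_i)$ is "$z_i\in C$" with distinct $z_i\notin D$, counting excludes no tuple.

So we must control the positions outside $D$. Those carrying our own functions we can control, by the device of Section 4. But $f_k$ must occur somewhere. We may put a copy of $f_k$ before its official position, so that the official position is certainly not minimal; but then the *first* copy, say at $m_k$, is minimal or not according to whether $f_k$ occurs at an earlier position, and this is out of our hands. The uncertainty can be moved, but not removed. If the place $m_k$ is fixed in advance, the conditions "$m_{k_i}\in C$" defeat us as before.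

But we may decide *late* where $m_k$ is. Reserve for each $k$ one place $p_k^\theta$ for each tuple $\theta\in T=\{0,1\}^N$ (we call the tuples *teams*). The conditions $\tau_e(x_i)$ are announced first. Then we choose the tuple $\beta$ to be coded into $A$, place $f_k$ at $p_k^\beta$, and keep the places $p_k^\theta$, $\theta\ne\beta$, as ours. What can be won in this way is a finite combinatorial question.

One more restriction shapes the game. Our device realizes $\Sigma_2$ events only. We would like to choose our pattern $Y$ of minimal $p_k^\theta$'s as a response to the true pattern of $M_\varphi$ on $D$ and on the $m_k$. But that true pattern is only known to be $\Sigma_2$, and an arbitrary function of $\Sigma_2$ facts need not be $\Sigma_2$. What we can do, recursively in $\emptyset'$, is watch elements enter the pattern one after another and put further elements into $Y$ in reply; such a $Y$ is c.e. in $\emptyset'$, hence $\Sigma_2$. So both sides only add elements.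

## 6. Teams: a monotone game decided by the pigeonhole principle

Let $D,R$ be finite sets, $N=|D|+1$, $T=\{0,1\}^N$, and let
$$\Psi:\mathcal P(D)\times\mathcal P(R\times T)\to T.$$
Read $\Psi(G,Z)$ as the tuple of truth values when the minimal positions in $D$ are those in $G$ and the minimal $p_k^\theta$ are those with $(k,\theta)\in Z$.

**Definition 5 (safe positions of the game).** Let $\beta\in T$. A *$\beta$-position* is a triple $(G,X,Y)$ with $G\subseteq D$, $X\subseteq R$, $Y\subseteq R\times(T\setminus\{\beta\})$. Its *value* is $\Psi(G,(X\times\{\beta\})\cup Y)$. Write $(G',X')>(G,X)$ if $G\subseteq G'$, $X\subseteq X'$ and $(G',X')\ne(G,X)$. By recursion on the number of elements missing from $(G,X)$, call $(G,X,Y)$ *$\beta$-safe* if its value is $\ne\beta$ and for every $(G',X')>(G,X)$ there is $Y'\supseteq Y$ with $(G',X',Y')$ $\beta$-safe. $\Psi$ is *$\beta$-won* if some $(\emptyset,\emptyset,Y)$ is $\beta$-safe.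

Here $(G,X)$ is the part of the opponent and $Y$ is ours. We start with a suitable $Y$, and after each enlargement of $(G,X)$ we can enlarge $Y$ so that the value again avoids $\beta$.

Example: $D=\emptyset$, $R=\{k\}$. Then $N=1$, $T=\{0,1\}$ and $\Psi$ is a function $\psi(z_0,z_1)\in\{0,1\}$, where $z_\theta$ is the bit of $(k,\theta)$. $\Psi$ is $1$-won iff there are $y\le y'$ with $\psi(y,0)=0$ and $\psi(y',1)=0$, and $0$-won iff there are $y\le y'$ with $\psi(0,y)=1$ and $\psi(1,y')=1$. One of the two always holds. Suppose $\psi(1,1)=0$. If $\psi(0,0)=0$ or $\psi(1,0)=0$, then $\psi$ is $1$-won with $y'=1$; otherwise $\psi(0,0)=\psi(1,0)=1$ and $\psi$ is $0$-won with $y=y'=0$. Suppose $\psi(1,1)=1$. If $\psi(0,0)=1$ or $\psi(0,1)=1$, then $\psi$ is $0$-won with $y'=1$; otherwise $\psi(0,0)=\psi(0,1)=0$ and $\psi$ is $1$-won with $y=y'=0$.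

**Lemma 1.** Every $\Psi$ is $\beta$-won for some $\beta\in T$.

*Proof.* The plan is to let the winning opponents of all teams play against each other on one board. Call $(G,X,Y)$ *$\beta$-bad* if no $(G,X,Y')$ with $Y'\supseteq Y$ is $\beta$-safe. If a position is bad, it stays bad when $Y$ grows. Suppose the lemma fails; then $(\emptyset,\emptyset,\emptyset)$ is $\beta$-bad for every $\beta$.

We maintain sets $G^\beta\subseteq D$, $X^\beta\subseteq R$ for all $\beta\in T$, initially empty, and put
$$Y^\beta=\{(k,\theta):\theta\ne\beta,\ k\in X^\theta\},$$
so that what team $\beta$ regards as "ours" is what the opponents of the other teams have played. We keep $(G^\beta,X^\beta,Y^\beta)$ $\beta$-bad for all $\beta$. Suppose that for some $\beta$ the value of $(G^\beta,X^\beta,Y^\beta)$ is $\ne\beta$. Being bad, this position is not $\beta$-safe. Since its value is not the reason, there is $(G',X')>(G^\beta,X^\beta)$ such that no $(G',X',Y')$ with $Y'\supseteq Y^\beta$ is $\beta$-safe; that is, $(G',X',Y^\beta)$ is $\beta$-bad. Replace $(G^\beta,X^\beta)$ by $(G',X')$. The set $Y^\beta$ does not depend on $X^\beta$ and is unchanged; the other $Y^\theta$ can only grow, which preserves badness. So the invariant is kept.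

Each replacement enlarges some $(G^\beta,X^\beta)$, so the process stops. Then for every $\beta$ the value of $(G^\beta,X^\beta,Y^\beta)$ is $\beta$. But
$$(X^\beta\times\{\beta\})\cup Y^\beta=\{(k,\theta):k\in X^\theta\}=:Z$$
does not depend on $\beta$. So $\Psi(G^\beta,Z)=\beta$ for all $\beta$, and $\beta\mapsto G^\beta$ is an injection from $T$, which has $2^{|D|+1}$ elements, into $\mathcal P(D)$, which has $2^{|D|}$. This is a contradiction. $\square$

## 7. Games that change during play

Lemma 1 treats the rest of $M_\varphi$ as known once and for all. Let us see what this requires and why it cannot be had. Our device at $p_k^\theta$ is a function $\bar c|r$ with growing $r$.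

When it grows to $\bar c$, it must not be minimal, so an *anchor* carrying $\bar c$ must stand before it. Then the status of the anchors must be known. An anchor is minimal unless an earlier position carries $\bar c$, and an earlier $f_j$ might be $\bar c$. The remedy is a *cover*: before the copies of $f_j$ in block $j$ we place a function that becomes $\bar v$ as soon as $f_j(0)=v$ is seen. Then a copy of $f_j$ is never the first occurrence of a constant, and the first occurrences of constants can be read off the values at $0$.

When $\bar c|r$ stays finite, it must be minimal, so no $f_j$ at an earlier position may equal it. This can be violated only if $f_j(0)=c$, an event that we can see. Our reply is to retire the current piece, turning it into $\bar c$, and to start a new *generation* with a new $c$ at a place *before* the old one, so that the first copy of $f_k$ also moves to the new generation.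

Such an event changes which positions are certainly minimal, and hence changes $\Psi$. But $\beta$ has already been coded into $A$, and Lemma 1 for the new $\Psi$ may offer only another $\beta$. So $\beta$ has to be chosen with all possible futures in view. What helps is symmetry: the covers of the other teams are our own pieces, and we may make with them every change that an opponent could make with a cover of team $\beta$.

**Definition 6 (good nodes).** Let a finite rooted tree be given. Each non-root node is labeled by a team in $T$ (the edge leading to it is "a move of that team"), and each node $H$ carries a function $\Psi_H$ as in Section 6, with the same $D,R,T$. Recursively from the leaves, $H$ is *$\beta$-good* if there is a node $H^+$ (possibly $H$), reached from $H$ by moves of teams $\ne\beta$ only, such that (a) $\Psi_{H^+}$ is $\beta$-won, and (b) every child of $H^+$ reached by a move of team $\beta$ is $\beta$-good.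

Example. If the root is the only node, it is $\beta$-good iff $\Psi_{\mathrm{root}}$ is $\beta$-won. If the root has one child, reached by a move of team $\theta$, and the child is a leaf, then for $\beta\ne\theta$ the root is $\beta$-good iff the root or the child is $\beta$-won, since we may make the move ourselves or not; and the root is $\theta$-good iff both are $\theta$-won, since that move is not ours. In the second tree some $\beta$ works: if the root is won by some $\beta\ne\theta$, or the child by some $\beta\neq\theta$, take this $\beta$; otherwise, by Lemma 1, both are $\theta$-won.

**Lemma 2.** The root is $\beta$-good for some $\beta\in T$.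

*Proof.* Suppose not. We descend through nodes that are good for no team. Let $H$ be such a node, and suppose that for some $\beta$ there is a team-$\beta$ child $H'$ of $H$ that is not $\beta$-good. Then $H'$ is not $\theta$-good for any $\theta\ne\beta$ either: a witness $H'^+$ for $\theta$ would be reached from $H'$ by moves of teams $\ne\theta$, hence also from $H$, because the edge from $H$ to $H'$ is a move of team $\beta\ne\theta$; so $H$ would be $\theta$-good. Thus $H'$ is good for no team, and we pass to $H'$. The tree is finite, so we reach a node $H$, good for no team, such that for every $\beta$ all team-$\beta$ children of $H$ are $\beta$-good. Take $H^+=H$: (b) holds for every $\beta$, so (a) must fail for every $\beta$. This contradicts Lemma 1 for $\Psi_H$. $\square$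

## 8. Blocks, stages and priorities

We now build $\varphi$ and $A$ for Theorem 2. Let $f_j[s]$ be a standard enumeration of the $f_j$ such that at each stage at most one $j$ is *activated*, which means that $f_j(0)$ converges at exactly that stage.

**Step 1: the positions.** This step fixes the layout in which each requirement finds enough places. Position $0$ carries $\emptyset$. At the end of stage $k$, *block $k$* is created, a finite interval of new positions directly following the earlier ones. An introduced requirement $P_e$ has these parameters: a number $L_e$; the number $d_e$ of positions outside blocks $\ge L_e$ (that is, position $0$ and the blocks $<L_e$); $N_e=d_e+1$; $T_e=\{0,1\}^{N_e}$; $B_e=|T_e|$; an incarnation number $inc_e\in\{0,\dots,L_e\}$; witnesses $x_1,\dots,x_{N_e}$; and a status, *waiting* or *active*. Block $k$ consists, in this order, of: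

* for $e=0,1,\dots,k$, and for each $e$ for $inc=L_e,L_e-1,\dots,0$: the section $S(k,e,inc)$;
* a position $\kappa_k$ carrying $y\mapsto f_k(0)$, that is, $\overline{f_k(0)}$, or $\emptyset$ if $f_k(0)\uparrow$;
* a position $t_k$ carrying $f_k$.

The section $S(k,e,inc)$ consists of *covers* $q_k^\theta$ ($\theta\in T_e$) and then, for $\gamma=\Gamma,\Gamma-1,\dots,0$ with $\Gamma=(k+1)B_e$, of an *anchor* $a_k^\gamma$ followed by the positions $p_k^{\gamma,\theta}$ ($\theta\in T_e$). So larger generations $\gamma$ come first. The dependence of $q,a,p$ on $e,inc$ is suppressed. All these positions are called *pieces*. We use the names of positions also for the functions carried there.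

A piece is *empty* (carries $\emptyset$) until it gets an assignment, which is one of the following:

* "copy of $f_k$", "copy of $\kappa_k$", or "constant $\bar c$"; these are permanent;
* "dormant with base $c$": it carries $\bar c|r$ with growing $r\ge1$, by the rule of Section 10. A dormant piece may later be made constant $\bar c$.

Copies of $f_k$ and $\kappa_k$ are used only in block $k$. *Fresh* numbers exceed the current stage and all witnesses, all assigned constants and bases, and all values $f_j(0)$ that have occurred so far.

**Step 2: the stages.** This step organizes the conflicts between requirements by priority. *Initialization* of $P_e$ at stage $s$: its dormant pieces are made constant; $L_e:=s$, $inc_e:=0$, it gets fresh distinct witnesses and is waiting. *Restart* of $P_e$: its dormant pieces are made constant; $inc_e:=inc_e+1$, it gets fresh distinct witnesses and is waiting; $L_e$ is kept. Stage $s$ runs as follows.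

1. If $j$ is activated at stage $s$: restart every introduced $P_e$ with $j<L_e$; then, for the active $P_e$ with $L_e\le j<s_e$ (if any), perform the *forced move* of Section 9.
2. Take the least introduced waiting $e<s$ (if any) such that $\tau_e(x_1),\dots,\tau_e(x_{N_e})$ all converge within $s$ steps and query only positions that already exist (position $0$ or in blocks $<s$). First all introduced $P_{e'}$ with $e'>e$ are initialized. Then $P_e$ *acts* as in Section 9, becomes active, and $s_e:=s$.
3. Introduce $P_s$ by initialization. Create block $s$.

**Step 3: elementary facts.** These say that the requirements use disjoint parts of the numbering.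

**(C1)** *$L_e$ never decreases. If $e<e'$ are introduced, then $L_e\le L_{e'}$; if $P_e$ is active, then $L_{e'}\ge s_e$. In particular, active requirements have disjoint regions $[L_e,s_e)$, so at most one forced move is performed per stage.*

*Proof.* Existing values change only when some $P_{e''}$ acts at a stage $s$; then all introduced indices $>e''$ get the value $s$, which is at least every current value. And $P_s$ is introduced with $L_s=s$. This gives the first two claims. When $P_e$ acts, all introduced $e'>e$ have just received $L_{e'}=s_e$, and those introduced then or later have $L_{e'}\ge s_e$. $\square$

Since $P_e$ is introduced at stage $e$ with $L_e=e$, we always have $L_e\ge e$.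

**(C2)** *Between two initializations of $P_e$ there are at most $L_e$ restarts, so $inc_e\le L_e$. All blocks $k\ge L_e$ are created with the current $L_e,d_e,T_e$ and contain sections of $P_e$ for all $inc\le L_e$.*

*Proof.* A restart needs the activation of some $j<L_e$, and each $j$ is activated at most once. Block $k$ is created at the end of stage $k$. If $k\ge L_e$, this is after the initialization at stage $L_e$, and $e\le L_e\le k$, so $P_e$ has sections in block $k$, with the current parameters. $\square$

**(C3)** *$P_e$ assigns pieces only when it acts and in forced moves, only in the current sections $S(k,e,inc_e)$ with $k\in[L_e,s_e)$, and each incarnation acts at most once. So for $k\ge L_e$ the sections $S(k,e,inc)$ are empty for $inc>inc_e$, and also for $inc=inc_e$ while $P_e$ is waiting. Dormant pieces of $P_e$ exist only while $P_e$ is active.*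

*Proof.* The first sentence is how Section 9 is set up; a new action is possible only after a restart or an initialization. The rest follows because $inc_e$ only grows between initializations, and because a restart or initialization, the only ways to leave the active status, makes all dormant pieces constant. $\square$

**(C4)** *If $e''<e$, then all pieces of $P_{e''}$ in blocks $k\ge L_e$ are empty.*

*Proof.* Suppose such a piece was assigned, and take the values of $L_{e''},s_{e''}$ at that time; then $L_{e''}\le k<s_{e''}$ by (C3). If $P_e$ had been introduced when $P_{e''}$ acted at stage $s_{e''}$, then $P_e$ was initialized at that stage, before the assignments, so $L_e\ge s_{e''}$ from then on. Otherwise $P_e$ is introduced at stage $e\ge s_{e''}$, and $L_e\ge e\ge s_{e''}$ from its introduction on. In both cases $L_e>k$, a contradiction. $\square$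

## 9. Action of $P_e$: histories, names and forced moves

Let $P_e$ act at stage $s$. Write $L,N,T,B$ for its parameters; $q,a,p$ refer to the current sections $S(k,e,inc_e)$. Put

* $R=[L,s)$, the *region*; *region positions* are the positions in blocks $k\in R$;
* $J=\{j\in R:f_j[s](0)\uparrow\}$;
* $D$, the set of positions outside blocks $\ge L$, called *low* positions; so $|D|=d_e$ and $N=|D|+1$;
* $V$, the set of all values at argument $0$ currently taken by functions at low positions.

At this moment no region position is dormant: pieces of $P_{e''}$, $e''<e$, in region blocks are empty by (C4); $P_e$ was waiting, so it has no dormant pieces by (C3); and the $P_{e'}$ with $e'>e$ have just been initialized.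

**Step 1: the tree of histories.** The purpose is to list, before $\beta$ is chosen, all ways in which values $f_j(0)$, $j\in J$, can interfere. Instead of actual values we use abstract *names* for constants that occur in the region and not among the low values. A *history* $H$ is a finite sequence of moves $(j,\theta,\nu)$ with $j\in J$, $\theta\in T$ ("a move of team $\theta$"), each pair $(j,\theta)$ used at most once, with
$$\nu\in\{\mathsf{low},\mathsf{new}\}\cup\mathrm{Live}(H'),$$
where $H'$ is the part of $H$ before this move. The set $\mathrm{Live}(H)$ of live names, the current generations $\gamma_k(H)$ $(k\in R)$, and which region positions *carry* which names are defined as follows.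

For the empty history, $\gamma_k=0$ for all $k\in R$, and the live names are:

* (i) the values $v\notin V$ such that some region position is assigned constant $\bar v$, or is $\kappa_k$ or a copy of $\kappa_k$ with $k\in R\setminus J$ and $f_k(0)=v$. The name $v$ is carried by all these positions, and by the covers $q_k^\theta$ ($\theta\in T$) with $k\in R\setminus J$, $f_k(0)=v$;
* (ii) the names $(k,0)$, $k\in R$, carried by $a_k^0$.

The effect of a move $(j,\theta,\nu)$ is:

* if $\nu=\mathsf{low}$: none;
* if $\nu=\mathsf{new}$: a new name $n_{j,\theta}$ becomes live, carried by $q_j^\theta$;
* if $\nu$ is live: $q_j^\theta$ carries $\nu$; if moreover $\nu=(k,\gamma_k)$ is the *current* name of a block $k\ge j$, then $\gamma_k$ increases by $1$, and the new name $(k,\gamma_k)$ (new $\gamma_k$) becomes live, carried by $a_k^{\gamma_k}$.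

Live names stay live. Since $\gamma_k$ is increased only by moves with $j\le k$, and each pair $(j,\theta)$ is used at most once, $\gamma_k\le(k+1)B=\Gamma$ and the required pieces exist. There are finitely many histories, and they form a finite tree in which each edge is a move of a team.

Example. Let $3,4\in R$. If $3\in J$, the move $(3,\theta,(4,0))$ stands for "$f_3(0)$ is the base of block 4". Now $q_3^\theta$, which lies in block $3$, is the first carrier of $(4,0)$ instead of $a_4^0$, and block $4$ passes to generation $1$, with anchor $a_4^1$. If $4\in J$, the move $(4,\theta,(3,0))$ from the empty history lets $q_4^\theta$ carry $(3,0)$, but the first carrier is still $a_3^0$ and block $3$ keeps its generation: $f_4$ stands after block $3$ and does no harm there.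

**Step 2: the functions $\Psi_H$.** They express what $\tau_e$ answers on the witnesses. Let $\pi_H(\nu)$ be the least region position carrying $\nu$, and let $\mathrm{Fix}(H)=\{\pi_H(\nu):\nu\in\mathrm{Live}(H)\}$. For $G\subseteq D$, $Z\subseteq R\times T$ let the $i$-th coordinate of $\Psi_H(G,Z)\in T$ be $1$ iff
$$G\cup\mathrm{Fix}(H)\cup\{p_k^{\gamma_k(H),\theta}:(k,\theta)\in Z\}\models\tau_e(x_i).\tag{1}$$
No team is distinguished in this definition.

**Step 3: choice of the own team.** By Lemma 2 there is $\beta\in T$, the *own team*, such that the empty history is $\beta$-good; choose the least one. Enumerate $x_i$ into $A$ for all $i$ with $\beta_i=1$. Choose an extension $H^+$ of the empty history by moves of teams $\ne\beta$ that satisfies (a) and (b) of Definition 6. The *current history* is $H:=H^+$. The tree, the functions $\Psi_H$, safety and goodness are finite and explicitly given, so these choices are made by finite search.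

**Step 4: values and assignments.** Here names are turned into functions. Live names get values $\mathrm{val}(\nu)$: a name $v$ of type (i) has value $v$; every other name gets a fresh value at the moment it becomes live in the current history (names created simultaneously get distinct values), except the names $n_{j,\beta}$, whose value is stated in Step 5. For the current history $H$ the pieces of the current sections $S(k,e,inc_e)$, $k\in R$, are assigned as follows:

* $q_k^\theta$ ($k\in R\setminus J$, all $\theta$) and $q_j^\beta$ ($j\in J$): copies of $\kappa_k$ and $\kappa_j$, respectively. $q_j^\theta$ ($j\in J$, $\theta\ne\beta$): constant $\overline{\mathrm{val}(\nu)}$ if $H$ contains a move by which $q_j^\theta$ carries $\nu$; otherwise empty.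
* $a_k^\gamma$: constant $\overline{\mathrm{val}(k,\gamma)}$ for $\gamma\le\gamma_k(H)$; otherwise empty.
* $p_k^{\gamma,\beta}$: copy of $f_k$ for $\gamma\le\gamma_k(H)$; otherwise empty.
* $p_k^{\gamma,\theta}$ ($\theta\ne\beta$): constant $\overline{\mathrm{val}(k,\gamma)}$ for $\gamma<\gamma_k(H)$; dormant with base $\mathrm{val}(k,\gamma)$ for $\gamma=\gamma_k(H)$; empty for $\gamma>\gamma_k(H)$.

When $H$ is extended, $\gamma_k(H)$ only grows and a cover that carries a name keeps it, so the assignments change only in the permitted ways: empty to something, and dormant to constant.

**Step 5: forced moves.** This is the reply to an activation in the region. Let $P_e$ be active with current history $H$, which satisfies (a), (b) for $\beta$, and let $j\in[L_e,s_e)$ be activated after stage $s_e$ with $f_j(0)=v$; so $j\in J$. Make the move $(j,\beta,\nu)$, where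

* $\nu=\mathsf{low}$ if $v\in V$;
* $\nu$ is the live name with $\mathrm{val}(\nu)=v$ if $v\notin V$ and there is one (it is unique by (C6) below);
* otherwise $\nu=\mathsf{new}$, and $\mathrm{val}(n_{j,\beta}):=v$.

The move is legal, since team $\beta$ moves only in this way and $j$ is activated only once. By (b) the resulting history is $\beta$-good, so by finite search it can be extended by moves of teams $\ne\beta$ to a history that again satisfies (a) and (b). This is the new current history.

**Step 6: low values are frozen, and values separate names.** These two facts make the bookkeeping by names faithful. The *active period* of $P_e$ that begins with its action at stage $s$ lasts until its next restart or initialization (forever, if there is none).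

**(C5)** *During an active period of $P_e$ no $f_j$ with $j<L$ is activated without ending the period at once, and no function at a low position acquires a new value at argument $0$. So $V$ remains the set of all values at $0$ of low functions. For each $v\in V$ some low position carries $\bar v$.*

*Proof.* Activation of $j<L$ restarts $P_e$, as the first thing in its stage. Low positions are position $0$, the $t_i,\kappa_i$ with $i<L$, and pieces in blocks $<L$. The functions $f_i,\kappa_i$ with $i<L$, and copies of them, get no new value at $0$ without activation of $i$. A dormant piece has its value at $0$ from its assignment on and keeps it when it is made constant. New assignments to empty pieces in blocks $<L$ could come only from the following sources, all excluded: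

* some $P_{e''}$ with $e''<e$ acting: this first initializes $P_e$;
* a forced move of an active $P_{e''}$, $e''<e$: it is caused by the activation of some $j<s_{e''}\le L$ (by (C1)), which first restarts $P_e$;
* $P_e$ itself: it assigns only in blocks $\ge L$;
* $P_{e'}$ with $e'>e$: it has $L_{e'}\ge s$ by (C1) and assigns only in blocks $\ge L_{e'}$.

For the last claim let $h$ be a low function with $h(0)=v$. If $h$ is $f_i$ or $\kappa_i$ or a copy of one of them, then $i<L$ and the low position $\kappa_i$ carries $\bar v$. If $h$ is assigned constant, $h=\bar v$. If $h$ is dormant, the anchor of its generation in the same section is low and carries $\bar v$. $\square$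

**(C6)** *During an active period of $P_e$, $\mathrm{val}$ is injective on live names, with values outside $V$.*

*Proof.* By induction along the period. Names of type (i) have distinct values outside $V$. A fresh value exceeds all earlier assigned constants and bases and all earlier values $f_j(0)$. Every element of $V$ was taken at the action as a value at $0$ of a constant, of a dormant piece, or of some $f_i$, $\kappa_i$ or a copy, so it is of one of these kinds; hence a fresh value is not in $V$. The value of each earlier live name is also an earlier constant or base or an earlier value $f_j(0)$, so a fresh value differs from it; names created simultaneously get distinct values. Finally, $\mathrm{val}(n_{j,\beta})=v$ is used only if $v\notin V$ and $v$ is not the value of a live name; fresh values chosen afterwards in the same forced move exceed $v=f_j(0)$. $\square$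

## 10. Dormant pieces and the recursion theorem

The rule for dormant pieces lets them follow a winning play against $M_\varphi$, and this refers to $\varphi$ itself. Let $i$ be an index of a partial recursive function $(x,y)\mapsto\theta^i_x(y)$, the presumed $\varphi$, and let $M^i=\{x:\forall y<x\ \theta^i_x\ne\theta^i_y\}$. As in Fact 0, $M^i$ is $\Sigma_2$ uniformly in $i$; fix computable $Q^i$ (uniformly) with $x\in M^i\iff\exists a\forall b\,Q^i(x,a,b)$. Only the lengths of dormant pieces depend on $i$. Everything in Sections 8 and 9 is independent of $i$, because a dormant piece has its base as value at $0$ from its assignment on, and only values at $0$ were used.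

**Step 1: a play recursive in $\emptyset'$.** We produce a $\Sigma_2$ set of replies. Let $P_e$ be active with history $H$ and own team $\beta$. Put $m_k=p_k^{\gamma_k(H),\beta}$ and $W=D\cup\{m_k:k\in R\}$. For $r\ge0$ let
$$W_r=\{x\in W:\exists a\le r\,\forall b\,Q^i(x,a,b)\}.$$
This sequence is recursive in $\emptyset'$, increasing, with union $M^i\cap W$. Let $O_r=(G_r,X_r)$ with $G_r=W_r\cap D$ and $X_r=\{k:m_k\in W_r\}$, and let $O_{-1}=(\emptyset,\emptyset)$. By (a) there is $Y_{-1}$ with $(\emptyset,\emptyset,Y_{-1})$ $\beta$-safe for $\Psi_H$; take the least one. Given $(O_{r-1},Y_{r-1})$ $\beta$-safe, let $Y_r=Y_{r-1}$ if $O_r=O_{r-1}$. Otherwise $O_r>O_{r-1}$, and we let $Y_r$ be the least $Y_r\supseteq Y_{r-1}$ with $(O_r,Y_r)$ $\beta$-safe, which exists by the definition of safety. Put $Y_H^*=\bigcup_rY_r$. The sequence $(O_r,Y_r)$ is eventually constant, so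
$$(O^*,Y_H^*)\ \text{is $\beta$-safe for }\Psi_H,\qquad O^*=\bigl(M^i\cap D,\ \{k:m_k\in M^i\}\bigr).\tag{2}$$
The sequence $(Y_r)$ is recursive in $\emptyset'$, uniformly in $i$, $H$ and the finite data of the action of $P_e$. So "$(k,\theta)\in Y_H^*$" is $\Sigma_2$ uniformly in these data, and a counter for it can be computed from them.

**Step 2: lengths.** The lengths transmit the replies to the numbering and keep siblings apart. Fix a bijection $\mathrm{ind}:T\to\{0,\dots,B-1\}$. A length $r\ge1$ is *admissible* for $\theta$ if $r\equiv\mathrm{ind}(\theta)\pmod B$. A dormant piece $p_k^{\gamma_k,\theta}$ with base $c$ starts as $\bar c|r$ with the least admissible $r$. At the end of each later stage $t$ at which it is still dormant, with $H$ the history of $P_e$ at that moment, it is extended to the next admissible length if the counter for "$(k,\theta)\in Y_H^*$" increased from $t-1$ to $t$.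

Suppose $H$ is the final history of $P_e$ and the piece remains dormant forever. From some stage on only the counter belonging to $H$ is used, and before that only finitely many extensions were made. That counter increases finitely often iff $(k,\theta)\in Y_H^*$. Hence
$$\begin{aligned}(k,\theta)\in Y_H^*&\Rightarrow\text{the piece is }\bar c|r\text{ with }r\ge1\text{ admissible for }\theta;\\(k,\theta)\notin Y_H^*&\Rightarrow\text{the piece is }\bar c.\end{aligned}\tag{3}$$

**Step 3: closing the circle.** For every $i$ the construction yields, uniformly in $i$, a computable numbering: assignments change only from empty to something and from $\bar c|r$ to longer restrictions of $\bar c$ or to $\bar c$. By the recursion theorem fix $i$ such that this numbering equals $x\mapsto\theta^i_x$, and call it $\varphi$. Then $M^i=M_\varphi$. Since $\varphi_{t_k}=f_k$ with $k\mapsto t_k$ computable, $\varphi$ is acceptable. The set $A$ is c.e.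

## 11. The exact shape of $M_\varphi$ on a region

**Step 1: finite injury.** We show that each requirement with total $\tau_e$ gets a final, undisturbed action. $P_e$ is initialized only at its introduction and when some $P_{e''}$ with $e''<e$ acts. After its last initialization it is restarted at most $L_e$ times by (C2), and it acts at most once per incarnation. By induction on $e$, each $P_e$ is initialized and acts only finitely often. Let $\tau_e$ be total. After the last initialization and restart of $P_e$, no $P_{e''}$ with $e''<e$ acts, since that would initialize $P_e$. The $\tau_e(x_i)$ converge, and all their queries become existing positions. So if $P_e$ is still waiting at some sufficiently late stage, it is then the least candidate in part 2 of the stage, and it acts. Hence there is a stage $s=s_e$ at which $P_e$ acts and after which it is active forever, never restarted or initialized.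

From now on $L,R,J,D,V,\beta$ are those of this action. Forced moves occur at most $|J|$ times; let $H$ be the final history, $\gamma_k=\gamma_k(H)$, $m_k=p_k^{\gamma_k,\beta}$. Let $Q$ be the set of region positions. Then $D\cup Q$ is an initial segment of the positions, with $D$ before $Q$, and it contains all queries of the $\tau_e(x_i)$. Facts (C5) and (C6) hold for all stages after the action.

**Step 2: contents of region blocks.** We need the order in which things stand in a block.

**(F1)** *Let $k\in R$. In their order, block $k$ contains:*

1. *sections of $P_{e''}$, $e''<e$: empty forever;*
2. *sections of $P_e$ with incarnation number greater than the current one: empty forever;*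
3. *the current section of $P_e$, assigned as in Section 9, Step 4, for the final history $H$;*
4. *sections of $P_e$ with smaller incarnation numbers, and sections of $P_{e'}$, $e<e'\le k$; the pieces here are not dormant and do not change after the action at stage $s$; each is empty, a copy of $f_k$, a copy of $\kappa_k$, or constant. If it is constant $\bar v$ with $v\notin V$, or a copy of $\kappa_k$ with $k\in R\setminus J$ and $f_k(0)=v\notin V$, it carries the name $v$ of type (i);*
5. *$\kappa_k$, then $t_k$.*

*In particular, in block $k$ all copies of $f_k$ (including $t_k$), and $\kappa_k$ and all copies of it other than the covers of the current section, come after all covers $q_k^\theta$ of the current section.*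

*Proof.* Note $k\ge L\ge e$. Item 1 is (C4), applied at every stage $\ge s$, where $L_e=L$ forever. Item 2 is (C3), since $inc_e$ does not change any more. For item 4: dormant pieces of older incarnations of $P_e$ were made constant at the restart, and $P_e$ does not touch these sections again. Dormant pieces of $P_{e'}$ were made constant at the latest by the initialization at stage $s$ just before the action, and afterwards $P_{e'}$ assigns only in blocks $\ge L_{e'}\ge s>k$. So the contents are those at the action, and the statement on names is the definition of type (i). The final statement follows, because items 1 and 2 are empty and the current section begins with its covers, which are its only pieces that can be copies of $\kappa_k$. $\square$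

**Step 3: covers do their work.** We check that the covers of the own team announce the value of every region function, and that no harmful value is the base of a current generation.

**(F2)** *If $j\in R$ and $f_j(0)=v\notin V$, then $q_j^\beta$ carries a live name $\nu$ with $\mathrm{val}(\nu)=v$ (and $\varphi_{q_j^\beta}=\bar v$). If $\nu=(k,\gamma_k)$ is a current name in $H$, then $j>k$.*

*Proof.* In both cases below $q_j^\beta$ is a copy of $\kappa_j$, so it carries $\bar v$. If $j\in R\setminus J$, then $v$ is a name of type (i), because of $\kappa_j$, and it is carried by $q_j^\beta$. By (C6) no name $(k,\gamma)$ has value $v$. If $j\in J$, then $j$ is activated after stage $s$, and the forced move at this activation, which is not $\mathsf{low}$ since $v\notin V$, makes $q_j^\beta$ carry a live name $\nu$ with value $v$. By (C6), $\nu$ is the only name in $\mathrm{Live}(H)$ with value $v$. Suppose $\nu=(k,\gamma_k)$ is current in $H$. A name of this form is not $n_{j,\beta}$, so $\nu$ was live before the forced move. As $\gamma_k$ never decreases, the generation of block $k$ at that time was at most $\gamma_k(H)$, and it was at least $\gamma_k(H)$ because $\nu$ was live; so $\nu$ was current then. If $j\le k$, the move would have increased $\gamma_k$, a contradiction.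 So $j>k$. $\square$

**Step 4: the set $M_\varphi$ on $D\cup Q$.** This is the statement for which everything was arranged.

**(F3)** *Let $G^*=M_\varphi\cap D$, $X^*=\{k\in R:m_k\in M_\varphi\}$, $Y^*=Y_H^*$ and $Z^*=(X^*\times\{\beta\})\cup Y^*$. Then*
$$M_\varphi\cap(D\cup Q)=G^*\cup\mathrm{Fix}(H)\cup\{p_k^{\gamma_k,\theta}:(k,\theta)\in Z^*\}.\tag{4}$$

*Proof.* On $D$ this is the definition of $G^*$. By (F1), every position in $Q$ is in the end of exactly one of four kinds: (1) an empty piece, or $\kappa_j$ or a copy of it with $f_j(0)\uparrow$; (2) a copy of $f_k$ (including $t_k$), in block $k$; (3) *of constant type $v$*, that is, a piece assigned constant $\bar v$, or $\kappa_j$ or a copy of it with $f_j(0)=v$; (4) a dormant piece of the current section of $P_e$. We treat the kinds in turn.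

*Kind (1).* These positions carry $\emptyset$ and are not in $M_\varphi$, because position $0$ is smaller.

*Kind (2).* By (F1), and because larger generations come first while generations $>\gamma_k$ are empty, the first copy of $f_k$ in block $k$ is $m_k=p_k^{\gamma_k,\beta}$. It is in $M_\varphi$ iff $k\in X^*$, that is, iff $(k,\beta)\in Z^*$. All other copies in block $k$ are later and not in $M_\varphi$.

*Kind (3).* Let the position be of constant type $v$. If $v\in V$, some low position carries $\bar v$ by (C5), and the position is not in $M_\varphi$. Let $v\notin V$. The positions in $Q$ of constant type $v$ are:

* pieces of item 4 in (F1) assigned constant $\bar v$, and $\kappa_j$ and copies of it (including current covers) with $j\in R\setminus J$, $f_j(0)=v$: these carry the type (i) name $v$;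
* current anchors $a_k^\gamma$ with $\mathrm{val}(k,\gamma)=v$, and current covers $q_j^\theta$, $j\in J$, of constant type $v$: these carry a live name with value $v$ (by the assignments, and by (F2) for $\theta=\beta$);
* current pieces $p_k^{\gamma,\theta}$ with $\theta\ne\beta$, $\gamma<\gamma_k$ and $\mathrm{val}(k,\gamma)=v$: these come after the anchor $a_k^\gamma$, which carries the name $(k,\gamma)$ with value $v$;
* for $j\in J$ with $f_j(0)=v$: $\kappa_j$ and copies of it outside the current section; by (F1) and (F2) these come after $q_j^\beta$, which carries a live name with value $v$.

So if there is any position of constant type $v\notin V$, then $v=\mathrm{val}(\nu)$ for a live $\nu$, unique by (C6), and each position in the list carries $\nu$ or comes after a carrier of $\nu$.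

Conversely, every carrier of a live name $\nu$ is of constant type $\mathrm{val}(\nu)$, which is outside $V$. For carriers of type (i) names this holds by definition, together with the assignment of covers $q_k^\theta$, $k\in R\setminus J$; for anchors and for $q_j^\theta$, $\theta\ne\beta$, by the assignments. If $q_j^\beta$ with $j\in J$ carries $\nu$, this came from a move of team $\beta$; such moves are forced moves, so $f_j(0)=\mathrm{val}(\nu)$, and $q_j^\beta$ is a copy of $\kappa_j$.

Hence $\pi_H(\nu)$ is the first position in $Q$ of constant type $v$, and the other positions of constant type $v$ are not in $M_\varphi$. Moreover $\pi_H(\nu)\in M_\varphi$, because no earlier position carries $\bar v$: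

* low functions do not have the value $v$ at $0$, by (C5);
* a copy of $f_j$, $j\in R$, with $f_j(0)=v$ comes after $q_j^\beta$ by (F1), and $q_j^\beta$ carries $\nu$ by (F2) and (C6);
* a dormant piece with base $v$ comes after its anchor, which carries $\nu$ by (C6);
* no other function at a position of $D\cup Q$ that is not of constant type $v$ has the value $v$ at $0$.

So the positions of kind (3) in $M_\varphi$ are exactly those in $\mathrm{Fix}(H)$.

*Kind (4).* Consider $p_k^{\gamma_k,\theta}$, $\theta\ne\beta$, with base $c=\mathrm{val}(k,\gamma_k)\notin V$. It stays dormant forever, so (3) applies. If $(k,\theta)\notin Y^*$, it carries $\bar c$, as does the earlier anchor $a_k^{\gamma_k}$, so it is not in $M_\varphi$. If $(k,\theta)\in Y^*$, it carries $\bar c|r$ with $r\ge1$ finite and admissible for $\theta$. A function at an earlier position that equals it has the value $c$ at $0$. The candidates are: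

* low functions: none, by (C5);
* functions of constant type $c$: they are total, so different;
* sibling dormant pieces $p_k^{\gamma_k,\theta'}$: they are total or have a length in another residue class modulo $B$, so different (dormant pieces of other blocks have other bases, by (C6));
* copies of $f_j$ with $j\in R$, $f_j(0)=c$: by (F2) and (C6) the cover $q_j^\beta$ carries the current name $(k,\gamma_k)$, so $j>k$, and these copies lie in a later block.

So the piece is in $M_\varphi$. Thus $p_k^{\gamma_k,\theta}\in M_\varphi$ iff $(k,\theta)\in Y^*$, iff $(k,\theta)\in Z^*$. This proves (4). $\square$

**Step 5: the requirement is met.** Now the game pays off. By (2) with $M^i=M_\varphi$, the position $(G^*,X^*,Y^*)$ is $\beta$-safe for $\Psi_H$; in particular its value satisfies $\Psi_H(G^*,Z^*)\ne\beta$. All queries of the $\tau_e(x_i)$ lie in $D\cup Q$, so by (1) and (4) the $i$-th coordinate of $\Psi_H(G^*,Z^*)$ is the truth value of $M_\varphi\models\tau_e(x_i)$. Witnesses are fresh when chosen, so $x_i$ is a witness of no other requirement and no other incarnation, and only this action could enumerate it. So $A(x_i)=\beta_i$ for all $i\le N_e$. Hence for some $i$ the truth value of $M_\varphi\models\tau_e(x_i)$ differs from $A(x_i)$, and $P_e$ holds.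

Therefore $A\not\le_{tt}M_\varphi$. Since $A$ is c.e., $A\le_mK$, so also $K\not\le_{tt}M_\varphi$. This proves Theorem 2, and with it the Corollary. $\square$

## 12. With weak truth tables $K$ is always below $M_\varphi$

*Proof of Proposition 4.* The idea is that minimal indices below a bound give a bound on the stage at which an element enters $K$. Let $a$ be the least index of $\emptyset$, and let $g$ be computable with $\varphi_{g(e)}=\{(0,s)\}$ if $e$ enters $K$ at stage $s$, and $\varphi_{g(e)}=\emptyset$ if $e\notin K$. On input $e$, query $M_\varphi$ on $[0,g(e)]$. For each $m\le g(e)$ with $m\in M_\varphi\setminus\{a\}$ we have $\varphi_m\ne\emptyset$, since $a$ is the only minimal index of $\emptyset$. So a search finds some $x_m$ with $\varphi_m(x_m)\downarrow$. Let $S$ be the maximum of $0$ and these values $\varphi_m(x_m)$. If $e\in K$, entering at stage $s$, then the least index $m$ of $\varphi_{g(e)}$ satisfies $m\le g(e)$ and is among these; its domain is $\{0\}$, so $x_m=0$ and $s=\varphi_m(0)\le S$. Hence $e\in K\iff e\in K_S$, where $K_S$ consists of the elements entering by stage $S$. The queries are bounded by $g(e)$. $\square$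

The computation is not a tt-reduction as it stands: on a wrong oracle the search for $x_m$ may not end. The results here do not decide whether $M_\varphi\equiv_{wtt}M_{\varphi'}$ always holds; Proposition 4 shows only that no c.e. set can serve as the separating set there.

## 13. Infinitely many pairwise tt-incomparable $M_{\varphi^c}$

*Proof of Theorem 3.* We carry out the construction of Sections 8–10 simultaneously and uniformly for all $\varphi^c$, with the same $(f_j)$ and the same stages, and add to each $\varphi^c$ places where $A^c$ is coded.

**Step 1: the changes.** They are as follows.

* The $n$-th requirement $P_n$ is given by a triple $(e,b,c)$ with $b\ne c$: if $\tau_e$ is total, then $A^b\ne\{x:M_{\varphi^c}\models\tau_e(x)\}$. Call $c$ its target and $b$ its source. All its sections, region positions, low positions, queries and the number $d_n$ refer to $\varphi^c$. Introduction, priorities, initialization, restarts and forced moves are as before, for the single list of all $P_n$. Block $k$ of $\varphi^c$ contains sections only for those $n\le k$ with target $c$.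
* Block $k$ of $\varphi^c$ begins with a *coding section* of $u+1$ positions, where $u$ is the number of positions of $\varphi^c$ before block $k$. They are empty until $k$ is enumerated into $A^c$ (if ever); at that moment they are assigned constants $\bar v$ with distinct fresh $v$.
* $P_n$ may act at stage $s$ only if also $s>x_i$ for all its witnesses, so that block $x_i$ exists. When it acts, the $x_i$ with $\beta_i=1$ are enumerated into $A^b$.
* The index $i$ in the recursion theorem is one of $(c,x,y)\mapsto\varphi^c_x(y)$.

As before, each $\varphi^c$ is acceptable and each $A^c$ is c.e. The arguments for (C1)–(C4) concern $L_n$, $inc_n$ and pieces of sections only, and hold unchanged. Finite injury holds as before; the extra condition $s>x_i$ only delays an action.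

**Step 2: the coding.** We show $A^c\le_{tt}M_{\varphi^c}$. If $x\notin A^c$, the coding positions of block $x$ of $\varphi^c$ carry $\emptyset$ and are not in $M_{\varphi^c}$, since position $0$ carries $\emptyset$. If $x\in A^c$, they carry $u+1$ distinct functions, of which at most $u$ occur at positions before block $x$; so at least one coding position of block $x$ is in $M_{\varphi^c}$. Thus $x\in A^c$ iff some coding position of block $x$ is in $M_{\varphi^c}$, which is a Boolean condition computable from $x$.

**Step 3: coding does not disturb an active requirement.** Let $P_n$ have target $c$ and source $b$, and act at stage $s_n$. We claim that during this active period the coding sections of $\varphi^c$ in blocks $<s_n$ do not change. At its action $P_n$ enumerates only into $A^b$ with $b\ne c$, and it does not act again in this period. If some $P_{n'}$ with $n'<n$ acts after stage $s_n$, $P_n$ is initialized first, and the period is over. A $P_{n'}$ with $n'>n$ that acts after stage $s_n$ has witnesses chosen at stage $s_n$ or later, since it was initialized at stage $s_n$ or introduced then or later; being fresh, they exceed $s_n$, so the coding sections they affect lie in blocks $>s_n$. At most one requirement acts per stage. This proves the claim.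

**Step 4: the verification with coding positions.** By Step 3, for $P_n$ the coding positions of $\varphi^c$ in blocks $<s_n$ are just further positions that are empty or constant, with contents fixed since the action. We go through the facts. In (C5), low coding positions acquire no new values, and an assigned one carries $\bar v$ itself. The other sources of new values are excluded as before. (C6) is unaffected: coding constants are assigned constants, and fresh values exceed all earlier ones. In (F1), region blocks have additional coding positions at the beginning. Each of them is empty, or constant $\bar v$ with $v\in V$, or constant $\bar v$ with $v\notin V$ and then a carrier of the type (i) name $v$, since the definition of type (i) speaks of all region positions assigned a constant. They are neither copies of some $f_k$ or $\kappa_k$ nor dormant, so the statements on the order of the remaining positions stay true. (F2) is unaffected. In the proof of (F3), coding positions are of kind (1) or kind (3). Those of kind (3) with $v\notin V$ belong to the first item of the list there, and they are carriers of constant type $v$, as the converse statement requires. All arguments of Section 11, Step 4, then apply as written, with $\varphi^c$ for $\varphi$.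

**Step 5: conclusion.** If $\tau_e$ is total, $P_n$ has an action after which it is active forever, and as in Section 11, Step 5, some witness $x_i$ has $A^b(x_i)=\beta_i$ different from the truth value of $M_{\varphi^c}\models\tau_e(x_i)$. So every requirement is met, and $A^b\not\le_{tt}M_{\varphi^c}$ for all $b\ne c$. Since $A^b\le_{tt}M_{\varphi^b}$, we get $M_{\varphi^b}\not\le_{tt}M_{\varphi^c}$ for $b\ne c$. Since $A^b\le_mK$, we get $K\not\le_{tt}M_{\varphi^c}$ for all $c$. $\square$
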